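\title{A polytope can become larger while all its edges become shorter}

\begin{abstract}
Let $P\subset\mathbb{R}^d$ and $Q\subset\mathbb{R}^e$ be convex polytopes with the same edge-graph, each with a distinguished point, the point of $Q$ being interior. It has been conjectured that if no edge of $Q$ is longer than the corresponding edge of $P$, and no vertex of $Q$ is closer to the distinguished point than the corresponding vertex of $P$, then $P$ and $Q$ are isometric. We disprove this by an explicit pair of $5$-dimensional polytopes with ten vertices in which every edge of $Q$ is strictly shorter and every vertex of $Q$ is strictly farther away, and we extend the example to all pairs of dimensions $d,e\ge 5$. The conjecture holds when $\min(d,e)\le 3$. The case $\min(d,e)=4$ is not decided here.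
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, a \emph{polytope} $P=\operatorname{conv}\{p_1,\dots,p_n\}\subset\mathbb{R}^d$ is convex and full-dimensional, $d\ge 2$, and $p_1,\dots,p_n$ are its vertices. The \emph{edge-graph} $G_P$ has the vertices of $P$ as nodes and the edges of $P$ as edges. A \emph{pointed polytope} is a polytope $P\subset\mathbb{R}^d$ together with a point $x_P\in\mathbb{R}^d$, and its \emph{radii} are the distances $\|p_i-x_P\|$. When we say that $P\subset\mathbb{R}^d$ and $Q\subset\mathbb{R}^e$ have the same edge-graph, we fix a graph isomorphism $G_P\cong G_Q$, written $p_i\mapsto q_i$, and compare edge lengths and radii through it. The pointed polytopes are \emph{isometric} if there is a distance-preserving affine map $T$ of $\mathbb{R}^d$ onto $\mathbb{R}^e$ (so $d=e$) with $T(p_i)=q_i$ for all $i$ and $T(x_P)=x_Q$.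

The radii measure how large a polytope is around its point, and the edge lengths measure how much material its $1$-skeleton has for surrounding that point. One expects a trade-off: to push all vertices away from an interior point, some edge has to stretch. The following conjecture, posed in \cite{source}, makes this precise.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $P\subset\mathbb{R}^d$ and $Q\subset\mathbb{R}^e$ be pointed polytopes with the same edge-graph such that}
\begin{itemize}
\item[(i)] \emph{$x_Q\in\operatorname{int}(Q)$,}
\item[(ii)] \emph{$\|q_i-q_j\|\le\|p_i-p_j\|$ for every edge $ij$,}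
\item[(iii)] \emph{$\|q_i-x_Q\|\ge\|p_i-x_P\|$ for every vertex $i$.}
\end{itemize}
\emph{Then $P$ and $Q$ are isometric.}
\medskip

Informally, a polytope cannot become larger if all its edges become shorter. No condition is placed on $x_P$. A condition on $x_Q$ is needed: for $Q=P$ and $x_Q$ far outside $Q$, conditions (ii) and (iii) hold and the radii differ. If all inequalities in (ii) and (iii) are equalities, the Conjecture says that a polytope with an interior point can be reconstructed, together with its dimension, from its edge-graph, edge lengths and radii.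

The Conjecture is false.

\begin{theorem}\label{thm:high}
For all $d,e\ge5$ there are pointed polytopes $P\subset\mathbb{R}^d$ and $Q\subset\mathbb{R}^e$ with the same edge-graph, with $x_P\in\operatorname{int}(P)$ and $x_Q\in\operatorname{int}(Q)$, such that every edge of $Q$ is strictly shorter and every radius of $Q$ is strictly larger than the corresponding one of $P$.
\end{theorem}

The heart of the matter is the case $d=e=5$, where Theorem~\ref{thm:five} gives an explicit pair with ten vertices. In low dimensions the Conjecture is true. Recall that the \emph{face lattice} of a polytope is the set of its faces ordered by inclusion.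

\begin{theorem}\label{thm:low}
If \textup{(i)--(iii)} hold and the correspondence $p_i\mapsto q_i$ is induced by an isomorphism of face lattices, then $P$ and $Q$ are isometric. Consequently the Conjecture holds whenever $\min(d,e)\le3$.
\end{theorem}

The first statement, the combinatorially equivalent case, is due to M.~Winter \cite{winter}; we include a proof for completeness. The case $\min(d,e)=4$ is not decided here.

Theorem~\ref{thm:low} shows where a counterexample has to be sought: among polytopes with the same edge-graph and different faces. In our example a $4$-cycle of the graph bounds a square face of $Q$, and $x_Q$ lies very close to the center of this square. In $P$ the same $4$-cycle is folded out of the plane, which makes its edges long in comparison with its radii. Section~\ref{sec:tests} explains this mechanism on four points, after a case in which the Conjecture has a short proof. Section~\ref{sec:five} contains the example in $\mathbb{R}^5$, Section~\ref{sec:high} the passage to all $d,e\ge5$, and Section~\ref{sec:low} the proof of Theorem~\ref{thm:low}.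

\section{Edges, complete graphs and a folded square}\label{sec:tests}

\subsection{Recognizing edges and interior points}

A \emph{face} of a polytope $R$ is the set of points of $R$ at which some linear functional attains its maximum over $R$; we also count $\emptyset$ as a face, and call a face \emph{proper} if it is not $R$. Vertices, edges and facets are the faces of dimension $0$, $1$ and $\dim R-1$. Given a finite set of points, we say that a linear functional \emph{exposes} the pair $\{r,r'\}$ if its maximum over the set is attained exactly at $r$ and $r'$.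

\begin{lemma}\label{lem:tests}
Let $R=\operatorname{conv}\{r_1,\dots,r_n\}\subset\mathbb{R}^d$ be full-dimensional, with distinct points $r_i$.
\begin{itemize}
\item[(E)] If a linear functional exposes $\{r_i,r_j\}$, then $r_i,r_j$ are vertices and $r_ir_j$ is an edge of $R$.
\item[(N)] If all $r_k$ are vertices and some point of the segment $r_ir_j$ is a convex combination of vertices other than $r_i,r_j$, then $r_ir_j$ is not an edge.
\item[(I)] A point is interior to $R$ if and only if it is a convex combination of $r_1,\dots,r_n$ with all weights positive.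
\end{itemize}
\end{lemma}

\begin{proof}
(E) The face on which the functional is maximal is the convex hull of the points $r_k$ at which it is maximal, that is, the segment $r_ir_j$. The endpoints of an edge are vertices.

(N) If $r_ir_j$ were an edge, a functional defining it would be maximal at the given point and strictly smaller at all vertices other than $r_i,r_j$, which is impossible.

(I) Let $y$ be a combination with positive weights. If $y$ were on the boundary, a nonzero functional would be maximal at $y$, hence at every $r_k$, and $R$ would lie in a hyperplane. Conversely, let $y$ be interior and $c=\frac1n\sum r_k$. For small $\epsilon>0$ the point $y'=y+\frac{\epsilon}{1-\epsilon}(y-c)$ lies in $R$, and $y=(1-\epsilon)y'+\epsilon c$ gives every $r_k$ weight at least $\epsilon/n$.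
\end{proof}

\subsection{Complete graphs}

Edge lengths and radii are linked by one identity. Let $M$ be a symmetric $n\times n$ matrix with row sums $\omega_i=\sum_jM_{ij}$, and let $w_1,\dots,w_n$ be vectors in a Euclidean space. Expanding $\frac12\sum_{i,j}M_{ij}\|w_i-w_j\|^2$ gives
\begin{equation}\label{eq:identity}
\sum_{i<j}M_{ij}\|w_i-w_j\|^2=\sum_i\omega_i\|w_i\|^2-\sum_{i,j}M_{ij}\langle w_i,w_j\rangle .
\end{equation}

\begin{example}\label{ex:complete}
The Conjecture holds if the common edge-graph is complete, for instance for simplices. By (i) and Lemma~\ref{lem:tests}(I), $x_Q=\sum\alpha_iq_i$ with $\alpha_i>0$ and $\sum\alpha_i=1$. For $M_{ij}=\alpha_i\alpha_j$ the row sums are $\alpha_i$ and the last term of \eqref{eq:identity} is $\|\sum\alpha_iw_i\|^2$. Taking $w_i=q_i-x_Q$ and then $w_i=p_i-x_P$, and using (ii) for all pairs and (iii), we get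
\begin{align*}
\sum_i\alpha_i\|q_i-x_Q\|^2&=\sum_{i<j}\alpha_i\alpha_j\|q_i-q_j\|^2\le\sum_{i<j}\alpha_i\alpha_j\|p_i-p_j\|^2\\
&=\sum_i\alpha_i\|p_i-x_P\|^2-\Big\|\sum_i\alpha_ip_i-x_P\Big\|^2\le\sum_i\alpha_i\|q_i-x_Q\|^2 .
\end{align*}
So equality holds throughout: all pairwise distances agree and $x_P=\sum\alpha_ip_i$. The vectors $p_i-p_1$ and $q_i-q_1$ then have the same Gram matrix, so there is an isometry $T$ between the affine hulls $\mathbb{R}^d$ and $\mathbb{R}^e$ with $T(p_i)=q_i$, and $T(x_P)=\sum\alpha_iq_i=x_Q$.
\end{example}

This argument allows $d\ne e$ at the outset and makes no use of the faces of $P$ and $Q$, which speaks for the Conjecture. It also shows that in a counterexample some pair of nonadjacent vertices is farther apart in $Q$ than in $P$, since otherwise the same chain of inequalities applies.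

\subsection{A folded square}\label{sec:fold}

The smallest edge-graph that is not complete is the $4$-cycle $1234$. Compare the flat square
\[
q_1,q_3=(\pm r,0),\qquad q_2,q_4=(0,\pm r)
\]
with the folded one
\[
p_1,p_3=(\pm s,0,h),\qquad p_2,p_4=(0,\pm s,-h),\qquad s,h>0,
\]
both with the origin as distinguished point. In the flat square the squared radius is $r^2$ and the squared side is $2r^2$. In the folded one the squared radius is $s^2+h^2$ and the squared side is $2s^2+4h^2=2(s^2+h^2)+2h^2$. If $r^2-h^2<s^2+h^2<r^2$, then all four sides of the flat square are strictly shorter and all four radii strictly larger. The price is paid on the diagonals, which have length $2r$ in the flat square and $2s<2r$ in the folded one.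

This is not yet a counterexample, because the convex hull of the folded square is a tetrahedron, in which the diagonals $13$ and $24$ are edges. One has to add vertices to the folded square so that the diagonals cease to be edges, add corresponding vertices to the flat square so that the two edge-graphs agree, and keep all inequalities for the new vertices.

\section{The counterexample in dimension five}\label{sec:five}

We use ten labels $1,2,3,4,1',2',3',4',a,b$. Table~\ref{tab:points} defines points $p_i,q_i\in\mathbb{R}^5$; let $P$ and $Q$ be their convex hulls, and put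
\[
x_P=0,\qquad x_Q=(0,0,0,0,\theta),\qquad \theta=\tfrac1{400}.
\]

\begin{table}[ht]
\centering
\begin{tabular}{c|l|l}
$i$ & $p_i$ & $q_i$\\ \hline
$1,\,3$ & $(\pm2,0,4,2,0)$ & $(\pm5,0,0,0,0)$\\[2pt]
$2,\,4$ & $(0,\pm2,-4,2,0)$ & $(0,\pm5,0,0,0)$\\[2pt]
$1',\,3'$ & $(\pm2,0,8,4,\pm9)$ & $(\pm9,0,\frac74,0,9)$\\[2pt]
$2',\,4'$ & $(0,\pm2,-8,4,\pm9)$ & $(0,\pm9,-\frac74,0,9)$\\[2pt]
$a,\,b$ & $(0,0,0,-2,\pm27)$ & $(0,0,0,\pm\frac52,27)$
\end{tabular}
\caption{The vertices of $P$ and $Q$. In each row the first label takes all upper signs and the second label all lower signs.}\label{tab:points}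
\end{table}

\begin{theorem}\label{thm:five}
$P$ and $Q$ are $5$-dimensional polytopes with these ten points as vertices. They have the same edge-graph: all pairs are edges except
\[
13,\quad 24,\quad 13',\quad 31',\quad 24',\quad 42' .
\]
Moreover $x_P\in\operatorname{int}(P)$ and $x_Q\in\operatorname{int}(Q)$, every edge of $Q$ is strictly shorter than the corresponding edge of $P$, and every radius of $Q$ is strictly larger than the corresponding radius of $P$. In particular \textup{(i)--(iii)} hold and $P,Q$ are not isometric.
\end{theorem}

\subsection{The shape of the example}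

Write $y_1,\dots,y_5$ for the coordinates of $\mathbb{R}^5$. In $Q$ the points $1,2,3,4$ form the flat square with $r=5$. All other points have $y_5>0$, so the square is the face of $Q$ on which $-y_5$ is maximal, and $x_Q$ lies at height $\theta$ above its center. Over each diagonal of the square stands a planar trapezoid, $1\,1'\,3'\,3$ and $2\,2'\,4'\,4$. The six excluded pairs are exactly the diagonals of these three quadrilaterals (Figure~\ref{fig:quads}).

In $P$ the points $1,2,3,4$ form the folded square with $s=2$ and $h=4$, translated by $2$ in the direction $y_4$. The points $1',3'$ are placed so that $p_{1'}+p_{3'}=2(p_1+p_3)$. Once the origin is interior, the midpoint of $p_1p_3$ lies halfway between an interior point and a point of $P$, and so the diagonal $13$ runs through the interior; $2',4'$ do the same for $24$. The points $a,b$ are the only ones with $y_4<0$, and they make the origin interior.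

All six excluded pairs are farther apart in $Q$ than in $P$. The squared distance for $13$ is $100$ in $Q$ and $16$ in $P$; for $13'$ it is $196+\frac{49}{16}+81$ in $Q$ and $16+16+4+81=117$ in $P$. So none of them could be allowed as an edge.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.3]
\coordinate (v1) at (5,0); \coordinate (v2) at (2.5,1.75);
\coordinate (v3) at (-5,0); \coordinate (v4) at (-2.5,-1.75);
\coordinate (w1) at (7.6,9); \coordinate (w2) at (5.9,12.15);
\coordinate (w3) at (-10.4,9); \coordinate (w4) at (-3.1,5.85);
\draw[thick] (v1)--(v2)--(v3)--(v4)--cycle;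
\draw[thick] (v1)--(w1)--(w3)--(v3) (v2)--(w2)--(w4)--(v4);
\draw[dashed] (v1)--(v3) (v2)--(v4) (v1)--(w3) (v3)--(w1) (v2)--(w4) (v4)--(w2);
\fill (v1) circle (0.2) node[right] {$1$} (v2) circle (0.2) node[above right] {$2$}
 (v3) circle (0.2) node[left] {$3$} (v4) circle (0.2) node[below] {$4$}
 (w1) circle (0.2) node[right] {$1'$} (w2) circle (0.2) node[above] {$2'$}
 (w3) circle (0.2) node[left] {$3'$} (w4) circle (0.2) node[left] {$4'$};
\end{tikzpicture}
\caption{A linear projection to the plane of the eight vertices of $Q$ other than $a,b$. The square $1234$ and the trapezoids $1\,1'\,3'\,3$ and $2\,2'\,4'\,4$ are planar in $\mathbb{R}^5$. The six dashed segments are the diagonals of these quadrilaterals and are the only non-edges of $Q$. Solid segments are edges; most edges are not drawn.}\label{fig:quads}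
\end{figure}

The rest of this section proves Theorem~\ref{thm:five}.

\subsection{Symmetries}

The points $p_i$ are permuted by the linear isometries
\[
S_1(y)=(-y_1,-y_2,y_3,y_4,-y_5),\qquad S_2(y)=(y_2,y_1,-y_3,y_4,y_5),
\]
which act on labels as $(1\,3)(2\,4)(1'\,3')(2'\,4')(a\,b)$ and $(1\,2)(3\,4)(1'\,2')(3'\,4')$. The points $q_i$ are permuted by the reflections $\rho_1,\rho_2,\rho_3$ that change the sign of $y_1,y_2,y_4$, acting as $(1\,3)(1'\,3')$, $(2\,4)(2'\,4')$, $(a\,b)$, and by $\rho_4=S_2$, acting again as $(1\,2)(3\,4)(1'\,2')(3'\,4')$. These maps fix $x_P$ and $x_Q$, respectively. If $S$ is one of them and $f$ exposes a pair, then $f\circ S^{-1}$ exposes the image pair; so edges, non-edges, lengths and radii need to be examined only once in each orbit.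

The label permutations $S_1,S_2$ commute and generate a group of order four. The excluded pairs form its orbits $\{13,24\}$ and $\{13',31',24',42'\}$. The other $39$ pairs form thirteen orbits:
\[
\begin{array}{lll}
\{12,34\}, & \{14,23\}, & \{11',22',33',44'\},\\
\{12',21',34',43'\}, & \{14',41',23',32'\}, & \{1a,2a,3b,4b\},\\
\{3a,4a,1b,2b\}, & \{1'3',2'4'\}, & \{1'2',3'4'\},\\
\{1'4',2'3'\}, & \{1'a,2'a,3'b,4'b\}, & \{3'a,4'a,1'b,2'b\},\qquad \{ab\}.
\end{array}
\]
On labels $S_1=\rho_1\rho_2\rho_3$ and $S_2=\rho_4$, so each orbit of $\langle\rho_1,\dots,\rho_4\rangle$ is a union of these. The reflection $\rho_2$ joins the orbits of $12$ and $14$, of $12'$ and $14'$, and of $1'2'$ and $1'4'$; the reflection $\rho_1$ joins those of $1a$ and $3a$ and of $1'a$ and $3'a$. Hence for $Q$ the $39$ pairs are represented by $12$, $11'$, $12'$, $1a$, $1'3'$, $1'2'$, $1'a$, $ab$.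

\subsection{Dimension and interior points}

Let $e_1,\dots,e_5$ be the standard basis. For $P$, the differences $p_1-p_3$, $p_2-p_4$, $p_a-p_b$ are multiples of $e_1,e_2,e_5$, while $p_1+p_3-p_2-p_4=16e_3$ and $p_1+p_2+p_3+p_4-2(p_a+p_b)=16e_4$. All five vectors are combinations with coefficient sum zero, so $\dim P=5$. For $Q$, the differences $q_1-q_3$, $q_2-q_4$, $q_a-q_b$ are multiples of $e_1,e_2,e_4$; the origin is the midpoint of $q_1q_3$, and the midpoints $(0,0,\pm\frac74,0,9)$ of $q_{1'}q_{3'}$ and $q_{2'}q_{4'}$ span $e_3,e_5$. So $\dim Q=5$.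

We have $\sum_{i=1}^4p_i=8e_4$, $\sum_{i=1}^4p_{i'}=16e_4$ and $p_a+p_b=-4e_4$, so
\[
\sum_{i=1}^4p_i+2\sum_{i=1}^4p_{i'}+10\,(p_a+p_b)=0 .
\]
Dividing by the total weight $32$ and applying Lemma~\ref{lem:tests}(I) gives $x_P=0\in\operatorname{int}(P)$. In $Q$ we have $\sum q_i=0$, $\sum q_{i'}=36e_5$ and $q_a+q_b=54e_5$. Weight $\lambda=\theta/90$ on each of $1',2',3',4',a,b$ and weight $(1-6\lambda)/4>0$ on each of $1,2,3,4$ give the point $90\lambda e_5=x_Q$, so $x_Q\in\operatorname{int}(Q)$.

\subsection{The edge-graph of $P$}

The functional $\alpha y_1+\beta y_2+\frac\gamma4y_3+\varepsilon y_4+\frac\mu9y_5$ takes the values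
\[
\begin{array}{ll}
p_1,p_3:\ \pm2\alpha+\gamma+2\varepsilon, & p_{1'},p_{3'}:\ \pm(2\alpha+\mu)+2\gamma+4\varepsilon,\\
p_2,p_4:\ \pm2\beta-\gamma+2\varepsilon, & p_{2'},p_{4'}:\ \pm(2\beta+\mu)-2\gamma+4\varepsilon,\\
p_a,p_b:\ \pm3\mu-2\varepsilon. &
\end{array}
\]
Table~\ref{tab:P} lists a functional exposing one pair in each of the thirteen orbits. By Lemma~\ref{lem:tests}(E) all $39$ pairs are edges and all ten points are vertices.

\begin{table}[ht]
\centering
\small
\setlength{\arraycolsep}{3.5pt}
$\begin{array}{c|c|rr|rr|rr|rr|rr}
 & (\alpha,\beta,\gamma,\varepsilon,\mu) & 1 & 3 & 2 & 4 & 1' & 3' & 2' & 4' & a & b\\ \hline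
12 & (3,3,0,-1,0) & \mathbf{4} & -8 & \mathbf{4} & -8 & 2 & -10 & 2 & -10 & 2 & 2\\
14 & (3,-3,0,-1,0) & \mathbf{4} & -8 & -8 & \mathbf{4} & 2 & -10 & -10 & 2 & 2 & 2\\
11' & (2,0,2,-1,0) & \mathbf{4} & -4 & -4 & -4 & \mathbf{4} & -4 & -8 & -8 & 2 & 2\\
12' & (6,1,-4,-1,0) & \mathbf{6} & -18 & 4 & 0 & 0 & -24 & \mathbf{6} & 2 & 2 & 2\\
14' & (6,-1,-4,-1,0) & \mathbf{6} & -18 & 0 & 4 & 0 & -24 & 2 & \mathbf{6} & 2 & 2\\
1a & (6,6,3,-3,1) & \mathbf{9} & -15 & 3 & -21 & 7 & -19 & -5 & -31 & \mathbf{9} & 3\\
3a & (-6,-6,3,-3,1) & -15 & \mathbf{9} & -21 & 3 & -17 & 5 & -29 & -7 & \mathbf{9} & 3\\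
1'3' & (0,0,1,0,0) & 1 & 1 & -1 & -1 & \mathbf{2} & \mathbf{2} & -2 & -2 & 0 & 0\\
1'2' & (1,1,0,1,0) & 4 & 0 & 4 & 0 & \mathbf{6} & 2 & \mathbf{6} & 2 & -2 & -2\\
1'4' & (1,-1,0,1,0) & 4 & 0 & 0 & 4 & \mathbf{6} & 2 & 2 & \mathbf{6} & -2 & -2\\
1'a & (1,1,9,-3,1) & 5 & 1 & -13 & -17 & \mathbf{9} & 3 & -27 & -33 & \mathbf{9} & 3\\
3'a & (-2,-2,9,-3,1) & -1 & 7 & -19 & -11 & 3 & \mathbf{9} & -33 & -27 & \mathbf{9} & 3\\
ab & (0,0,0,-1,0) & -2 & -2 & -2 & -2 & -4 & -4 & -4 & -4 & \mathbf{2} & \mathbf{2}
\end{array}$
\caption{Functionals exposing the edges of $P$, with their values at the ten points; the maximum of each row is bold.}\label{tab:P}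
\end{table}

For the excluded pairs it suffices to treat $13$ and $13'$. The midpoint $(0,0,4,2,0)$ of $p_1p_3$ is one half of the midpoint $(0,0,8,4,0)$ of $p_{1'}p_{3'}$. Since $0\in\operatorname{int}(P)$, the set $\frac12P$ lies in $\operatorname{int}(P)$, so the midpoint of $p_1p_3$ is interior, whereas edges lie in the boundary. For $13'$ we use
\[
24\,p_1+5\,p_{3'}=19\,p_{1'}+p_{2'}+p_{4'}+8\,p_b=(38,0,136,68,-45).
\]
Both sides have total weight $29$, so Lemma~\ref{lem:tests}(N) shows that $13'$ is not an edge.

\subsection{The edge-graph of $Q$}

The functional $\alpha y_1+\beta y_2+\frac{4\gamma}7y_3+\frac{2\varepsilon}5y_4+\frac\mu9y_5$ takes the values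
\[
\begin{array}{ll}
q_1,q_3:\ \pm5\alpha, & q_{1'},q_{3'}:\ \pm9\alpha+\gamma+\mu,\\
q_2,q_4:\ \pm5\beta, & q_{2'},q_{4'}:\ \pm9\beta-\gamma+\mu,\\
q_a,q_b:\ \pm\varepsilon+3\mu. &
\end{array}
\]
Table~\ref{tab:Q} exposes the eight representatives, so the same $39$ pairs are edges of $Q$ and all ten points are vertices. The crossings of diagonals in Figure~\ref{fig:quads} are the relations
\[
q_1+q_3=q_2+q_4=0,\qquad 9\,q_1+5\,q_{3'}=9\,q_3+5\,q_{1'}=(0,0,\tfrac{35}4,0,45).
\]
By Lemma~\ref{lem:tests}(N) the first excludes $13$ and $24$ and the second excludes $13'$ and $31'$; applying $\rho_4$ excludes $24'$ and $42'$. Thus $P$ and $Q$ have the same edge-graph under the identity on labels.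

\begin{table}[ht]
\centering
\small
\setlength{\arraycolsep}{3.5pt}
$\begin{array}{c|c|rr|rr|rr|rr|rr}
 & (\alpha,\beta,\gamma,\varepsilon,\mu) & 1 & 3 & 2 & 4 & 1' & 3' & 2' & 4' & a & b\\ \hline
12 & (1,1,0,0,-10) & \mathbf{5} & -5 & \mathbf{5} & -5 & -1 & -19 & -1 & -19 & -30 & -30\\
11' & (1,0,0,0,-4) & \mathbf{5} & -5 & 0 & 0 & \mathbf{5} & -13 & -4 & -4 & -12 & -12\\
12' & (2,1,-7,0,-6) & \mathbf{10} & -10 & 5 & -5 & 5 & -31 & \mathbf{10} & -8 & -18 & -18\\
1a & (1,0,0,20,-5) & \mathbf{5} & -5 & 0 & 0 & 4 & -14 & -5 & -5 & \mathbf{5} & -35\\
1'3' & (0,0,1,0,0) & 0 & 0 & 0 & 0 & \mathbf{1} & \mathbf{1} & -1 & -1 & 0 & 0\\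
1'2' & (1,1,0,0,0) & 5 & -5 & 5 & -5 & \mathbf{9} & -9 & \mathbf{9} & -9 & 0 & 0\\
1'a & (1,0,0,9,0) & 5 & -5 & 0 & 0 & \mathbf{9} & -9 & 0 & 0 & \mathbf{9} & -9\\
ab & (0,0,0,0,1) & 0 & 0 & 0 & 0 & 1 & 1 & 1 & 1 & \mathbf{3} & \mathbf{3}
\end{array}$
\caption{Functionals exposing the edges of $Q$, with their values at the ten points; the maximum of each row is bold.}\label{tab:Q}
\end{table}

\subsection{Edge lengths and radii}

Lengths in both polytopes are constant on the thirteen orbits. The squared lengths, written as sums of the nonzero squared coordinate differences, are as follows; $1b$ and $1'b$ represent the orbits of $3a$ and $3'a$.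
\[
\begin{array}{c|l|l}
ij & \|q_i-q_j\|^2 & \|p_i-p_j\|^2\\ \hline
12,\ 14 & 25+25=50 & 4+4+64=72\\[2pt]
11' & 16+\frac{49}{16}+81=100.0625 & 16+4+81=101\\[2pt]
12',\ 14' & 25+81+\frac{49}{16}+81=190.0625 & 4+4+144+4+81=237\\[2pt]
1a,\ 1b & 25+\frac{25}4+729=760.25 & 4+16+16+729=765\\[2pt]
1'3' & 324 & 16+324=340\\[2pt]
1'2' & 81+81+\frac{49}4=174.25 & 4+4+256=264\\[2pt]
1'4' & 174.25 & 4+4+256+324=588\\[2pt]
1'a & 81+\frac{49}{16}+\frac{25}4+324=414.3125 & 4+64+36+324=428\\[2pt]
1'b & 414.3125 & 4+64+36+1296=1400\\[2pt]
ab & 25 & 2916
\end{array}
\]
Every edge of $Q$ is strictly shorter. Since $18\theta=0.045$ and $54\theta=0.135$, the squared radii are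
\[
\begin{array}{c|l|l}
i & \|q_i-x_Q\|^2 & \|p_i-x_P\|^2\\ \hline
1,2,3,4 & 25+\theta^2 & 4+16+4=24\\[2pt]
1',2',3',4' & 81+\frac{49}{16}+(9-\theta)^2>165.0625-18\theta>165.017 & 4+64+16+81=165\\[2pt]
a,b & \frac{25}4+(27-\theta)^2>735.25-54\theta>735.1 & 4+729=733
\end{array}
\]
and every radius of $Q$ is strictly larger. An isometry would preserve edge lengths, so $P$ and $Q$ are not isometric. This proves Theorem~\ref{thm:five} and disproves the Conjecture. \qed

\begin{remark}
The two tightest inequalities explain the constants $\frac74$ and $\frac1{400}$. If $\zeta$ denotes the third coordinate of $q_{1'}$, the edge $11'$ requires $97+\zeta^2<101$ and the radius at $1'$ requires $81+\zeta^2+(9-\theta)^2>165$. So one needs $3<\zeta^2<4$ and a small $\theta$.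
\end{remark}

\section{Clusters of vertices and all dimensions $d,e\ge5$}\label{sec:high}

In the graph of Theorem~\ref{thm:five} the vertex $a$ is adjacent to all other vertices. We replace it by several vertices, all close to $a$ and all adjacent to everything. The strict inequalities survive such a change, and it can be made in two ways, one of which raises the dimension while the other does not.

The first way is the pyramid. Let $R\subset\mathbb{R}^m\subset\mathbb{R}^{m+1}$ and $c\in\mathbb{R}^{m+1}\setminus\mathbb{R}^m$. A functional on $\mathbb{R}^m$ extends to $\mathbb{R}^{m+1}$ with any prescribed value at $c$. A functional maximal exactly at a vertex $r$ of $R$, extended so that it takes the same value at $c$, exposes $\{r,c\}$. A functional exposing a pair on $R$, extended by a very small value at $c$, exposes that pair on the pyramid $\operatorname{conv}(R\cup\{c\})$, and conversely a functional exposing a pair of base vertices on the pyramid restricts to one on $R$. So the edge-graph of the pyramid is $G_R$ with one new node joined to all old ones. Pyramids alone give Theorem~\ref{thm:high}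 for $d=e$. For $d\neq e$ the polytope of lower dimension has to gain vertices without gaining dimension.

The model for this is the moment curve $(t,t^2,t^3,t^4)$ in $\mathbb{R}^4$. For real $t'\neq t''$ write
\begin{equation}\label{eq:quartic}
-(t-t')^2(t-t'')^2+(t't'')^2=a_1t+a_2t^2+a_3t^3-t^4 .
\end{equation}
The right side is the value of the functional $(a_1,a_2,a_3,-1)$ on the curve, and the left side is maximal exactly at $t'$ and $t''$, with maximum $(t't'')^2\ge0$. Hence any finite set of points on the curve has a complete edge-graph. The next lemma attaches a short arc of such a curve to a vertex.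

\begin{lemma}\label{lem:cluster}
Let $R\subset\mathbb{R}^d$, $d\ge4$, be a polytope with vertices $r_0,r_1,\dots,r_n$. Let $v\ne0$ be a vector and $f_1,\dots,f_n$ linear functionals such that $f_i(v)=0$ and $f_i$ exposes $\{r_0,r_i\}$. Then for every $m\ge1$ and every neighborhood $U$ of $r_0$ there are points $c_0=r_0,c_1,\dots,c_{m-1}\in U$ such that $R'=\operatorname{conv}\{r_1,\dots,r_n,c_0,\dots,c_{m-1}\}$ has exactly these $n+m$ vertices, all pairs $c_jc_l$ and $c_jr_i$ are edges of $R'$, and for $i,k\ge1$ the pair $r_ir_k$ is an edge of $R'$ if and only if it is an edge of $R$.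
\end{lemma}

Take $r_0=0$. The points $c_j$ will lie on a curve $s(t)=tv+t^2v_2+t^3v_3+t^4v_4$, and there are two demands on it. To expose $\{c_j,r_i\}$ we perturb $f_i$. Since $f_i(v)=0$, the function $f_i(s(t))$ starts with $f_i(v_2)t^2$, and if $f_i(v_2)<0$ this is a concave parabola whose maximum can be moved to any $c_j$ by a small tilt. To expose $\{c_j,c_l\}$ we perturb a functional $f_0$ that is negative on all $r_k$ and equals $-t^4$ on the curve, so that \eqref{eq:quartic} applies; this requires $f_0(v)=f_0(v_2)=0$. The demands $f_i(v_2)<0$ and $f_0(v_2)=0$ are incompatible if $f_0$ is a nonzero nonnegative combination of the $f_i$. The first step therefore finds $f_0$ outside the cone of the $f_i$.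

\begin{proof}
Translate so that $r_0=0$. Indices $i,k$ range over $1,\dots,n$. Then $f_i(r_i)=0$ and $f_i(r_k)<0$ for $k\ne i$; the $r_k$ span $\mathbb{R}^d$, and $n\ge d$.

\emph{Step 1: the functional $f_0$.} Let $L=\{f:f(v)=0\}$, a space of dimension $d-1$, and
\[
C=\{f\in L: f(r_k)\le0\ \text{for all }k\},\qquad D=\Big\{\sum\lambda_if_i:\lambda_i\ge0\Big\}\subset C .
\]
The polyhedral cone $C$ is nonzero, and it contains no line because the $r_k$ span. Such a cone has an extreme ray, that is, a ray $\mathbb{R}_{\ge0}\,g$ with $g\ne0$ such that $g',g''\in C$ and $g'+g''\in\mathbb{R}_{\ge0}\,g$ imply $g',g''\in\mathbb{R}_{\ge0}\,g$. We claim $g\notin D$. Otherwise some $f_i$ spans this ray. The functionals $h\in L$ with $h(r_i)=0$ form a space of dimension at least $d-2\ge2$, so one of them is not a multiple of $f_i$. For small $\epsilon>0$ both $f_i+\epsilon h$ and $f_i-\epsilon h$ lie in $C$, since they vanish at $r_i$ and are negative at the other $r_k$. Their sum is $2f_i$, and they are not multiples of $f_i$, contrary to extremality.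

The functional $f_*=\sum f_i\in L$ is negative at every $r_k$. The finitely generated cone $D$ is closed, so $f_0=g+\epsilon f_*\notin D$ for small $\epsilon>0$. Thus $f_0(v)=0$, $f_0(r_k)<0$ for all $k$, and $f_0\notin D$.

\emph{Step 2: the curve.} By Farkas' lemma, a functional outside the cone $D$ is separated from it by a vector: there is $u$ with $f_i(u)\le0$ for all $i$ and $f_0(u)>0$. The vector $w=\sum r_k$ satisfies $f_i(w)<0$ for all $i$ and $f_0(w)<0$. With $\lambda=-f_0(u)/f_0(w)>0$ and $v_2=u+\lambda w$ we get
\[
f_0(v_2)=0,\qquad f_i(v_2)<0\quad\text{for all }i .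
\]
In particular $v_2\notin\mathbb{R}v$. Put $v_1=v$. Since $\dim\ker f_0=d-1\ge3$, there is $v_3\in\ker f_0$ independent of $v_1,v_2$. Choose $v_4$ with $f_0(v_4)=-1$; then $v_1,\dots,v_4$ are linearly independent. Let $s(t)=\sum_{\nu=1}^4t^\nu v_\nu$ and $c_j=s(j\tau)$ for $0\le j<m$, where $\tau>0$ is small. These points are distinct, $c_0=0$, and $c_j\in U$ for small $\tau$. All $O(\cdot)$ refer to $\tau\to0$. Each of the finitely many pairs below imposes an upper bound on $\tau$, and we take $\tau$ below all of them.

\emph{Step 3: $c_jr_i$ is an edge.} The vectors $v$ and $r_i$ are independent, because $f_k(v)=0>f_k(r_i)$ for $k\neq i$. Choose functionals $g_0,h$ with $g_0(v)=1$, $g_0(r_i)=0$ and $h(r_i)=1$. Let $\kappa=-f_i(v_2)>0$ and tilt $f_i$ to $f=f_i+2\kappa j\tau g_0$. From $f_i(c_l)=-\kappa l^2\tau^2+O(\tau^3)$ and $g_0(c_l)=l\tau+O(\tau^2)$ we obtain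
\[
f(c_l)=\kappa\tau^2(2jl-l^2)+O(\tau^3)=\kappa\tau^2\big(j^2-(l-j)^2\big)+O(\tau^3),\qquad f(r_i)=0 .
\]
It remains to bring $r_i$ to the level of $c_j$. Put $F=f+\beta h$ with $\beta=f(c_j)/(1-h(c_j))=O(\tau^2)$. Then $F(r_i)=\beta$ and $F(c_j)=f(c_j)+\beta h(c_j)=\beta$. Since $\beta h(c_l)=O(\tau^3)$, we have $F(c_j)-F(c_l)=\kappa\tau^2(l-j)^2+O(\tau^3)>0$ for $l\ne j$. For $k\ne i$ the value $F(r_k)=f_i(r_k)+O(\tau)$ stays below a negative constant, while $F(c_j)=O(\tau^2)$. So $F$ exposes $\{c_j,r_i\}$. By Lemma~\ref{lem:tests}(E) this pair is an edge, and all $n+m$ points are vertices of $R'$.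

\emph{Step 4: $c_jc_l$ is an edge for $j\neq l$.} Take \eqref{eq:quartic} with $t'=j\tau$ and $t''=l\tau$; the coefficients $a_1,a_2,a_3$ are polynomials in $t',t''$ without constant term, so they are $O(\tau)$. Let $g_1,g_2,g_3$ be functionals with $g_\mu(v_\nu)=\delta_{\mu\nu}$ for $1\le\nu\le4$, and put $F=f_0+a_1g_1+a_2g_2+a_3g_3$. Then $F(s(t))$ is the polynomial \eqref{eq:quartic}, so among the points of the cluster $F$ is maximal exactly at $c_j,c_l$, with a value $\ge0$. Also $F(r_k)=f_0(r_k)+O(\tau)<0$. So $F$ exposes $\{c_j,c_l\}$.

\emph{Step 5: the pairs $r_ir_k$.} A functional exposing $\{r_i,r_k\}$ on $R$ is strictly below its maximum at $r_0$, hence at all $c_j$ for small $\tau$, and so it exposes the pair on $R'$. Conversely, the vertices of $R$ are among those of $R'$ because $c_0=r_0$, so a functional exposing $\{r_i,r_k\}$ on $R'$ exposes it on $R$.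
\end{proof}

\begin{remark}
The proof uses $d\ge4$ for $h$ in Step 1 and for $v_3$ in Step 2. This assumption is no restriction, since the other hypotheses imply it. If $d\ge3$, the matrix $(f_i(r_k))_{i,k\le3}$ has zero diagonal and negative entries elsewhere; its determinant is a sum of two products of three negative numbers, so $f_1,f_2,f_3$ are independent in $L$ and $d-1\ge3$. If $d=2$, the matrix $(f_i(r_k))_{i,k\le2}$ is invertible for the same reason, which is impossible in a space $L$ of dimension $1$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:high}]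
Let $P_0,Q_0\subset\mathbb{R}^5$ be the polytopes of Theorem~\ref{thm:five}.

\emph{Lemma~\ref{lem:cluster} applies at the vertex $a$.} For $P_0$ take $v=(1,-1,0,0,0)$, so that a functional vanishes on $v$ exactly if $\alpha=\beta$. The rows $1a,3a,1'a,3'a,ab$ of Table~\ref{tab:P} have $\alpha=\beta$. The map $S_2$ fixes $p_a$, sends $v$ to $-v$, and carries the first four pairs to $2a,4a,2'a,4'a$. For $Q_0$ take $v=e_3$, so that the condition is $\gamma=0$. It holds in the rows $1a,1'a,ab$ of Table~\ref{tab:Q}. The maps $\rho_1,\rho_2,\rho_4$ fix $q_a$, send $v$ to $\pm v$, and generate a group that carries $1a$ to $2a,3a,4a$ and $1'a$ to $2'a,3'a,4'a$.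

\emph{Construction.} Let $K=\max(d,e)-5$. By the lemma, replace $p_a$ by $K+1-(d-5)\ge1$ vertices in $\mathbb{R}^5$. Then form $d-5$ successive pyramids in $\mathbb{R}^d=\mathbb{R}^5\times\mathbb{R}^{d-5}$ with apices $p_a+\epsilon e_{5+j}$, $1\le j\le d-5$. The result $P$ is $d$-dimensional and contains $P_0$. Its edge-graph is the graph of $P_0$ with $a$ replaced by $K+1$ nodes, each adjacent to all other nodes; call the corresponding vertices, apices included, the \emph{cluster} of $P$. The same construction with $Q_0$ and $e$ gives $Q\subset\mathbb{R}^e$. The graphs of $P$ and $Q$ are isomorphic through the identity on the nine old labels and any bijection between the clusters. Both clusters can be chosen in arbitrarily small balls around $p_a$ and $q_a$.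

\emph{Inequalities.} Let $\delta>0$ be the least difference between a length or radius of $P_0$ and the corresponding one of $Q_0$, and keep the points $x_P,x_Q$ of Theorem~\ref{thm:five} for the moment. If both clusters lie in balls of radius less than $\delta/2$ around $p_a$ and $q_a$, then by the triangle inequality all radii, and all edges with at most one end in the cluster, satisfy the strict inequalities. For edges inside the cluster, first fix the cluster of $P$, and then choose the cluster of $Q$ with diameter smaller than the least distance between two cluster points of $P$. Finally, $x_P\in P$ and $x_Q\in Q$, and a polytope is the closure of its interior. Moving the two points slightly into the interiors preserves the strict inequalities between radii.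
\end{proof}

\section{Equal face lattices and dimension at most three}\label{sec:low}

To adapt Example~\ref{ex:complete} to a graph that is not complete, the matrix $(\alpha_i\alpha_j)$ must be replaced by a matrix that vanishes on non-edges, so that only the controlled distances enter \eqref{eq:identity}, and for which the last term of \eqref{eq:identity} still has a sign. A theorem of Izmestiev provides one.

\subsection{The Izmestiev matrix}

Write $\mathbf 1=(1,\dots,1)\in\mathbb{R}^n$.

\begin{theorem}[Izmestiev \cite{izmestiev}]\label{thm:izm}
Let $P\subset\mathbb{R}^d$ be a polytope with vertices $p_1,\dots,p_n$ and $0\in\operatorname{int}(P)$. The function $V(c)=\operatorname{vol}\{y:\langle y,p_i\rangle\le c_i\text{ for all }i\}$ is $C^2$ near $c=\mathbf 1$. Its Hessian $M$ at $\mathbf 1$ satisfies $M_{ij}>0$ for edges $ij$ and $M_{ij}=0$ for nonadjacent $i\ne j$; it has exactly one positive eigenvalue, which is simple; $\dim\ker M=d$; and $\sum_jM_{ij}p_j=0$ for all $i$.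
\end{theorem}

\begin{example}\label{ex:square}
For the square with vertices $e_1,e_2,-e_1,-e_2$, numbered $1,2,3,4$, the set in the theorem is the rectangle $[-c_3,c_1]\times[-c_4,c_2]$, so $V(c)=(c_1+c_3)(c_2+c_4)$ and $M$ is the adjacency matrix of the $4$-cycle. It has the eigenvectors $\mathbf 1$ with eigenvalue $2$, the two coordinate vectors $(1,0,-1,0)$ and $(0,1,0,-1)$ of the square with eigenvalue $0$, and $(1,-1,1,-1)$ with eigenvalue $-2$. The last one is the direction of the fold in Section~\ref{sec:fold}. For four vectors with $\sum w_i=0$ the last sum in \eqref{eq:identity} is nonpositive, so the squared sides add up to at least $2\sum\|w_i\|^2$. The square itself attains this bound, and the folded square exceeds it by $8h^2$.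
\end{example}

In general, the polytope that produces $M$ has the shortest edges, relative to its radii, among all configurations that are balanced with respect to the row sums of $M$. So we take the matrix from $P$ and apply it to the vertices of $Q$. For $x\in\operatorname{int}(P)$ let $M(x)$ be the matrix of Theorem~\ref{thm:izm} for the translate $P-x$, and define
\[
\omega_i(x)=\sum_jM_{ij}(x),\qquad \alpha_i(x)=\frac{\omega_i(x)}{\sum_k\omega_k(x)} .
\]

\begin{lemma}\label{lem:weights}
The functions $\omega_i$ are positive and continuous on $\operatorname{int}(P)$, and $\sum_i\alpha_i(x)p_i=x$.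
\end{lemma}

\begin{proof}
Fix $x$, put $\bar p_i=p_i-x$, and let $K=\{y:\langle y,\bar p_i\rangle\le1\text{ for all }i\}$ be the polar of $P-x$. We recall its structure. It is a polytope with $0$ in its interior, and its facets are the sets $F_i=\{y\in K:\langle y,\bar p_i\rangle=1\}$. If $G$ is a facet of $P$, given by equality in an inequality $\langle u_G,\cdot\rangle\le h_G$ valid on $P$, then $v_G(x)=u_G/(h_G-\langle u_G,x\rangle)$ is a vertex of $K$; all vertices arise in this way, and $v_G(x)\in F_i$ if and only if $p_i\in G$.

Since $V(tc)=t^dV(c)$ for $t>0$, the derivative $\partial_iV$ is homogeneous of degree $d-1$, and Euler's relation at $c=\mathbf 1$ gives $\omega_i=(d-1)\,\partial_iV(\mathbf 1)$. To compute $\partial_iV(\mathbf 1)$, lower $c_i$ from $1$ to $1-\eta$. This cuts off the part of $K$ with $\langle y,\bar p_i\rangle>1-\eta$, of volume $\|\bar p_i\|^{-1}\int_{1-\eta}^1A(\sigma)\,d\sigma$, where $A(\sigma)$ is the $(d-1)$-volume of the section $K_\sigma=\{y\in K:\langle y,\bar p_i\rangle=\sigma\}$. As $\sigma\uparrow1$ we have $A(\sigma)\to\operatorname{vol}_{d-1}(F_i)$, because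 $K_\sigma\supseteq\sigma F_i$ and, by compactness, $K_\sigma$ eventually lies in any given neighborhood of $F_i$. Hence $\partial_iV(\mathbf 1)=\operatorname{vol}_{d-1}(F_i)/\|\bar p_i\|$. The hyperplane of $F_i$ has distance $1/\|\bar p_i\|$ from the origin, so this number is $d$ times the volume of the pyramid over $F_i$ with apex $0$:
\[
\omega_i(x)=d(d-1)\operatorname{vol}\operatorname{conv}\big(\{0\}\cup\{v_G(x):p_i\in G\}\big)>0 .
\]
The points $v_G(x)$ depend continuously on $x$, and the volume of the convex hull of finitely many points depends continuously on the points. Finally, summing $\sum_jM_{ij}\bar p_j=0$ over $i$ and using the symmetry of $M$ gives $\sum_j\omega_j(p_j-x)=0$.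
\end{proof}

\subsection{The comparison at a balanced point}

In Example~\ref{ex:complete} the weights could be chosen freely to represent $x_Q$. Now only the weights $\alpha(x)$ are available. If $Q\subset\mathbb{R}^e$ has the same edge-graph as $P$, define the continuous map
\[
\phi:\operatorname{int}(P)\to Q,\qquad\phi(x)=\sum_i\alpha_i(x)q_i .
\]

\begin{proposition}\label{prop:compare}
Let $P\subset\mathbb{R}^d$ and $Q\subset\mathbb{R}^e$ be pointed polytopes with the same edge-graph that satisfy \textup{(ii)} and \textup{(iii)}. If $x_Q\in\phi(\operatorname{int}(P))$, then $P$ and $Q$ are isometric.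
\end{proposition}

\begin{proof}
Let $\phi(x)=x_Q$, $M=M(x)$, $\omega_i=\omega_i(x)$, $\bar p_i=p_i-x$ and $\bar q_i=q_i-x_Q$. Let $\bar p$ and $\bar q$ be the matrices with rows $\bar p_i$ and $\bar q_i$, so that $M\bar p=0$.

\emph{The sign of the last term.} Let $H=\{w\in\mathbb{R}^n:\mathbf 1^{\top}Mw=0\}$. Since $\mathbf 1^{\top}M\mathbf 1=\sum\omega_i>0$, we have $\mathbb{R}^n=H\oplus\mathbb{R}\mathbf 1$. The form $w^\top Mw$ is negative semidefinite on $H$. Indeed, if $w\in H$ had $w^\top Mw>0$, the form would be positive definite on the plane spanned by $\mathbf 1$ and $w$; but this plane meets the hyperplane spanned by the eigenvectors with nonpositive eigenvalue in a nonzero vector. The equation $\phi(x)=x_Q$ says $\mathbf 1^{\top}M\bar q=\sum\omega_i\bar q_i=0$, so every column $w$ of $\bar q$ lies in $H$, and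
\begin{equation}\label{eq:sign}
\sum_{i,j}M_{ij}\langle\bar q_i,\bar q_j\rangle=\sum_{w\text{ column of }\bar q}w^\top Mw\le0 .
\end{equation}

\emph{The chain of inequalities.} By Lemma~\ref{lem:weights}, $\sum\omega_i\bar p_i=0$, and therefore $\sum\omega_i\|p_i-x_P\|^2=\sum\omega_i\|\bar p_i\|^2+\big(\sum\omega_i\big)\|x-x_P\|^2$. We use, in this order, \eqref{eq:identity} with \eqref{eq:sign}; condition (ii) with the sign pattern of $M$; \eqref{eq:identity} with $M\bar p=0$; the last equation; and condition (iii) with $\omega_i>0$:
\begin{align*}
\sum_i\omega_i\|\bar q_i\|^2&\le\sum_{i<j}M_{ij}\|q_i-q_j\|^2\le\sum_{i<j}M_{ij}\|p_i-p_j\|^2=\sum_i\omega_i\|\bar p_i\|^2\\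
&\le\sum_i\omega_i\|p_i-x_P\|^2\le\sum_i\omega_i\|\bar q_i\|^2 .
\end{align*}

\emph{Equality.} All terms are equal. Hence $x=x_P$; corresponding edge lengths agree because $M_{ij}>0$ on edges; corresponding radii agree because $\omega_i>0$; and equality holds in \eqref{eq:sign}, so $w^\top Mw=0$ for each column $w$ of $\bar q$. By the Cauchy--Schwarz inequality for the semidefinite form on $H$, $w^\top Mw'=0$ for all $w'\in H$. Also $w^\top M\mathbf 1=0$, so $Mw=0$. The matrix $\bar p$ has rank $d=\dim\ker M$, so its columns span $\ker M$. Thus each column of $\bar q$ is a combination of columns of $\bar p$, which means that there is a linear map $A:\mathbb{R}^d\to\mathbb{R}^e$ with $\bar q_i=A\bar p_i$ for all $i$.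

Let $B=A^\top A-I$, so that $\bar p_j^{\,\top}B\bar p_i=\langle\bar q_i,\bar q_j\rangle-\langle\bar p_i,\bar p_j\rangle$. This vanishes for $j=i$ by the equality of radii, and for edges $ij$ because $2\langle w_i,w_j\rangle=\|w_i\|^2+\|w_j\|^2-\|w_i-w_j\|^2$. The cone generated by the edge directions $p_j-p_i$ at a vertex $p_i$ contains $P-p_i$, so these directions span $\mathbb{R}^d$. Hence $\bar p_i$ and the $\bar p_j$ with $j$ adjacent to $i$ span $\mathbb{R}^d$, and $B\bar p_i=0$. As this holds for all $i$, we get $B=0$. So $A$ preserves distances, and it is onto because the $\bar q_i$ span $\mathbb{R}^e$. The map $T(y)=x_Q+A(y-x_P)$ is the required isometry.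
\end{proof}

\subsection{The map $\phi$ covers the interior}

Neither (i) nor the faces of dimension two and higher have been used so far. They enter only in finding $x$ with $\phi(x)=x_Q$. Near a facet of $P$ the weights $\alpha(x)$ concentrate on the vertices of that facet. If the corresponding vertices of $Q$ span a facet of $Q$, then $\phi$ behaves near $\partial P$ like a homeomorphism $\partial P\to\partial Q$, and a topological argument applies.

\begin{lemma}\label{lem:onto}
If $p_i\mapsto q_i$ is induced by an isomorphism $F\mapsto F_Q$ of face lattices, then $\phi(\operatorname{int}(P))\supseteq\operatorname{int}(Q)$.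
\end{lemma}

\begin{proof}
The dimension is determined by the length of maximal chains of faces, so $d=e$. For each nonempty face $F$ let $b_F$ be the barycenter of its vertices. The simplices $\operatorname{conv}\{b_{F_1},\dots,b_{F_k}\}$ for chains $F_1\subset\dots\subset F_k$ triangulate $P$, and each face is the union of the simplices given by chains inside it. The map $\psi:P\to Q$ that sends $b_F$ to $b_{F_Q}$ and is affine on each simplex is a homeomorphism with $\psi(F)=F_Q$ for all $F$. In particular $\psi(\partial P)=\partial Q$ and $\psi(\operatorname{int}(P))=\operatorname{int}(Q)$.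

Suppose $z\in\operatorname{int}(Q)\setminus\phi(\operatorname{int}(P))$. We claim that there is $\delta>0$ such that the segment $[\phi(x),\psi(x)]$ avoids $z$ for all $x\in\operatorname{int}(P)$ within distance $\delta$ of $\partial P$. Otherwise, by compactness, there are $x_k\to y\in\partial P$ with $z\in[\phi(x_k),\psi(x_k)]$ and $\alpha(x_k)\to\alpha^*$. Let $F$ be a facet containing $y$, and $f$ a functional that is maximal on $P$ exactly on $F$. By Lemma~\ref{lem:weights}, $\sum\alpha_i^*p_i=y$; since $f$ is maximal at $y$, we have $\alpha_i^*=0$ for $p_i\notin F$. Thus $\phi(x_k)\to\sum\alpha^*_iq_i\in F_Q$ and $\psi(x_k)\to\psi(y)\in F_Q$. Then $z$ lies on a segment with both ends in $F_Q\subset\partial Q$, which contradicts $z\in\operatorname{int}(Q)$.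

Let $x_0=\psi^{-1}(z)\in\operatorname{int}(P)$, and for $y\in\partial P$ and $0\le\sigma\le1$ let $\iota_\sigma(y)=x_0+\sigma(y-x_0)$, which is interior for $\sigma<1$. Fix $\sigma_0\in(0,1)$ with $(1-\sigma_0)\operatorname{diam}(P)<\delta$. We connect maps $\partial P\to\mathbb{R}^d\setminus\{z\}$ by three homotopies.
\begin{itemize}
\item The maps $\phi\circ\iota_\sigma$, $0\le\sigma\le\sigma_0$, avoid $z$ by assumption and lead from a constant to $\phi\circ\iota_{\sigma_0}$.
\item The straight-line homotopy from $\phi\circ\iota_{\sigma_0}$ to $\psi\circ\iota_{\sigma_0}$ avoids $z$ by the claim.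
\item The maps $\psi\circ\iota_\sigma$, $\sigma_0\le\sigma\le1$, avoid $z$ because $\psi$ is injective and $\iota_\sigma(y)\neq x_0$; they lead to $\psi|_{\partial P}$.
\end{itemize}
Compose the resulting homotopy with the radial projection $\mathbb{R}^d\setminus\{z\}\to\partial Q$ from $z$, which is the identity on $\partial Q$, and then with $\psi^{-1}$. This gives a homotopy from a constant map to the identity of $\partial P$. But $\partial P$ is homeomorphic to the sphere $S^{d-1}$, which is not contractible.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:low}]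
If the correspondence comes from the face lattices, then (i) and Lemma~\ref{lem:onto} give $x_Q\in\phi(\operatorname{int}(P))$, and Proposition~\ref{prop:compare} applies. It remains to show that for $\min(d,e)\le3$ every isomorphism of edge-graphs comes from the face lattices.

Suppose one dimension is $2$. Then the graph is a cycle. Every vertex of an $m$-dimensional polytope has degree at least $m$, since the edge directions at a vertex span $\mathbb{R}^m$. So $d=e=2$, and the proper faces of a polygon are its vertices and edges, which the graph isomorphism matches.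

Suppose the smaller dimension is $3$. The graph of a $3$-dimensional polytope is planar, as one sees by projecting the boundary to a sphere from an interior point. By a theorem of Gr\"unbaum, the graph of an $m$-dimensional polytope contains a subdivision of the complete graph $K_{m+1}$; for $m\ge4$ it therefore contains a subdivision of $K_5$ and is not planar. Hence $d=e=3$. By Whitney's theorem, the facets of a $3$-dimensional polytope correspond to those cycles of its graph that are induced (have no chord) and non-separating (deleting their vertices leaves a connected graph). A graph isomorphism preserves this description. So it matches vertices, edges and facets together with their inclusions, and it extends to an isomorphism of face lattices.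
\end{proof}

\begin{remark}
For the pair of Theorem~\ref{thm:five}, Proposition~\ref{prop:compare} shows that $x_Q\notin\phi(\operatorname{int}(P))$, so Lemma~\ref{lem:onto} fails when only the edge-graphs agree. Its hypothesis is violated at the square: $q_1,\dots,q_4$ span a face of $Q$, while no proper face of $P$ contains both $p_1$ and $p_3$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{izmestiev}
I.~Izmestiev, \emph{The Colin de Verdi\`ere number and graphs of polytopes}, Israel J. Math. \textbf{178} (2010).

\bibitem{source}
\emph{Wachspress Objects and the Reconstruction of Convex Polytopes}, University of Warwick, \texttt{https://warwick.ac.uk/\allowbreak fac/\allowbreak sci/\allowbreak maths/\allowbreak people/\allowbreak staff/\allowbreak winter/\allowbreak aachen2023.pdf}.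

\bibitem{winter}
M.~Winter, \emph{Rigidity, tensegrity, and reconstruction of polytopes under metric constraints}.

\end{thebibliography}
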